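# A Berry–Esseen bound with the factor $(D+1)^2$ for sums with a dependence graph

## 1. The bound and its truncated form

Throughout, $\Phi$ is the standard normal distribution function, $I$ is a finite index set, $(X_i)_{i\in I}$ are real random variables and $W:=\sum_{i\in I}X_i$.

A graph $G$ with vertex set $I$ is a **dependence graph** for $(X_i)_{i\in I}$ if, for any two disjoint subsets $A,B\subseteq I$ such that no edge of $G$ joins a vertex of $A$ to a vertex of $B$, the families $\{X_i:i\in A\}$ and $\{X_j:j\in B\}$ are independent. The closed neighbourhood of $i$, that is, $i$ together with its neighbours, is denoted $N_i$.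

**Theorem A.** Let $(X_i)_{i\in I}$ have finite third moments, $\mathbb EX_i=0$, $\operatorname{var}(W)=1$, and a dependence graph of maximum degree $D$. Then
$$\sup_{w\in\mathbb R}|\mathbb P(W\le w)-\Phi(w)|\le 10^7\,(D+1)^2\sum_{i\in I}\mathbb E|X_i|^3 .$$

This settles in the affirmative Conjecture 5.4 of "Normal Approximation by Stein's Method" (http://dk.fdv.uni-lj.si/metodoloskizvezki/Pdfs/Mz21raic.pdf), which asks for such a bound with some constant $K$ independent of $I$, $D$, $w$ and the distribution of the $X_i$. The value $10^7$ is not optimised. We shall prove a stronger statement that needs only second moments.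

**Theorem B.** Let $\Delta\ge1$ be an integer. Let $(X_i)_{i\in I}$ have finite second moments, $\mathbb EX_i=0$, $\operatorname{var}(W)=1$, and a dependence graph with $|N_i|\le\Delta$ for all $i$. Put
$$L:=\Delta\sum_{i\in I}\mathbb E\big[X_i^2\min\{1,\Delta|X_i|\}\big].$$
Then $\sup_w|\mathbb P(W\le w)-\Phi(w)|\le KL$ with $K=10^7$.

Theorem B implies Theorem A: take $\Delta=D+1$. Then $|N_i|\le\Delta$, and $\min\{1,\Delta|X_i|\}\le\Delta|X_i|$ gives $L\le\Delta^2\sum_i\mathbb E|X_i|^3$.

What do these statements say? For $D=0$ the graph has no edges, the $X_i$ are independent, and Theorem A is the Berry–Esseen theorem (Theorem 5.3 in the work just named): for independent centred $X_1,\dots,X_n$ with $\operatorname{var}(W)=1$, the distance $|\mathbb P(W\le w)-\Phi(w)|$ is at most $K\sum_i\mathbb E|X_i|^3$ with a universal $K$. For general $D$, the price of local dependence is the factor $(D+1)^2$ and nothing more: the constant does not see the shape of the graph or the number of vertices. In $L$, a variable contributes its third moment, scaled by $\Delta^2$,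 where $|X_i|\le1/\Delta$, and only its second moment, scaled by $\Delta$, where it is larger. The natural unit of size for one variable is thus $1/\Delta$.

## 2. Dependence graphs, cliques and a path

**Pairwise independence is not enough.** Let $\xi_1,\xi_2$ be independent fair signs and $X_1=\xi_1$, $X_2=\xi_2$, $X_3=\xi_1\xi_2$. These are pairwise independent, but the empty graph is not a dependence graph: with $A=\{1,2\}$ and $B=\{3\}$, the family $(X_1,X_2)$ determines $X_3$. A single edge, say $\{1,3\}$, does not suffice either, since $(X_1,X_3)$ determines $X_2$. A path on the three vertices does suffice, whichever vertex is in the middle: the only nonempty disjoint $A,B$ without a joining edge are the two singletons at the ends. So a family may have several minimal dependence graphs, and the theorem applies to each.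

**One clique.** Suppose $|I|=\Delta$ and $G$ is complete, so that nothing is assumed about the dependence. By Hölder's inequality $|W|^3\le\Delta^2\sum_i|X_i|^3$, hence $\Delta^2\sum_i\mathbb E|X_i|^3\ge\mathbb E|W|^3\ge(\mathbb EW^2)^{3/2}=1$. The bound of Theorem A exceeds $1$ and says nothing, as it should.

**Disjoint cliques.** Let $G$ be a disjoint union of cliques $C$ with at most $\Delta$ vertices each. The block sums $B_C=\sum_{i\in C}X_i$ are independent (each block is independent of the union of the others), and $\mathbb E|B_C|^3\le\Delta^2\sum_{i\in C}\mathbb E|X_i|^3$ by Hölder. The Berry–Esseen theorem applied to the $B_C$ gives the bound with the factor $\Delta^2$. This is where the square comes from. Section 7 shows that this case already forces it.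

**A path.** Let $\xi_1,\dots,\xi_{n+1}$ be independent fair signs, $n\ge3$, and $X_i=(\xi_i+\xi_{i+1})/\sqrt{4n-2}$ for $1\le i\le n$. The path $1-2-\dots-n$ is a dependence graph, because $A$ and $B$ without a joining edge involve disjoint sets of signs. Here $D=2$. Since $W=(\xi_1+2\xi_2+\dots+2\xi_n+\xi_{n+1})/\sqrt{4n-2}$, we have $\operatorname{var}(W)=1$. As $|X_i|=2/\sqrt{4n-2}$ with probability $\frac12$ and $X_i=0$ otherwise, the quantity in Theorem A is $9n\cdot4\,(4n-2)^{-3/2}$, of order $n^{-1/2}$. This graph is connected, so the index set cannot be cut into independent blocks as before. This is the kind of situation that needs a new argument.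

## 3. Stein's expansion, and where it stalls for half-lines

We write $Nh:=\int h\,d\Phi$. Stein's method solves $f'(x)-xf(x)=h(x)-Nh$, so that $\mathbb Eh(W)-Nh=\mathbb E[f'(W)-Wf(W)]$, and estimates the right side using the structure of $W$. Set
$$Y_j:=\sum_{k\in N_j}X_k,\qquad R_j:=W-Y_j,\qquad Y_{ij}:=\sum_{k\in N_i\cup N_j}X_k,\qquad W_{ij}:=W-Y_{ij}\quad(j\in N_i).$$
No edge joins $j$ to $I\setminus N_j$, and no edge joins $\{i,j\}$ to $I\setminus(N_i\cup N_j)$. Therefore
$$X_j\text{ is independent of }R_j,\qquad (X_i,X_j)\text{ is independent of }W_{ij}. \tag{1}$$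
For $f\in C^1$ with $f'$ bounded, define the modulus
$$\omega_x(v):=\sup_{|s|\le v}|f'(x+s)-f'(x)|,\qquad x\in\mathbb R,\ v\ge0 .$$
It is nondecreasing in $v$. It equals $\sup_r|f'(x+rv)-f'(x)|$ over rational $r\in[-1,1]$, so it is jointly measurable in $(x,v)$.

**Lemma 1 (expansion).** Let $(X_i)$ be as in Theorem B and let $f\in C^1$ with $f$ and $f'$ bounded. Then
$$\big|\mathbb E[f'(W)-Wf(W)]\big|\le\sum_i\mathbb E\big[|X_iY_i|\,\omega_W(|Y_i|)\big]+\sum_i\sum_{j\in N_i}\Big(\mathbb E\big[|X_iX_j|\,\omega_W(|Y_{ij}|)\big]+\mathbb E|X_iX_j|\;\mathbb E\,\omega_W(|Y_{ij}|)\Big). \tag{2}$$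

*Proof.* By (1) and $\mathbb EX_i=0$ we have $\mathbb E[X_if(R_i)]=0$. Since $R_i=W-Y_i$,
$$\mathbb E[Wf(W)]=\sum_i\mathbb E[X_i(f(W)-f(R_i))]=\sum_i\mathbb E\Big[X_iY_i\int_0^1f'(W-uY_i)\,du\Big].$$
Replacing $f'(W-uY_i)$ by $f'(W)$ costs at most $\omega_W(|Y_i|)$, so $\mathbb E[Wf(W)]$ differs from $\sum_i\mathbb E[X_iY_if'(W)]$ by at most the first sum in (2).

Next, $\mathbb E[X_iX_j]=0$ for $j\notin N_i$, so $\sum_i\sum_{j\in N_i}\mathbb E[X_iX_j]=\operatorname{var}(W)=1$. Hence $\sum_i\mathbb E[X_iY_if'(W)]-\mathbb Ef'(W)$ is the sum over $i$ and $j\in N_i$ of $\mathbb E[X_iX_jf'(W)]-\mathbb E[X_iX_j]\,\mathbb Ef'(W)$. Since $\mathbb E[X_iX_jf'(W_{ij})]=\mathbb E[X_iX_j]\,\mathbb Ef'(W_{ij})$ by (1), this difference equals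
$$\mathbb E[X_iX_j(f'(W)-f'(W_{ij}))]-\mathbb E[X_iX_j]\,\mathbb E[f'(W)-f'(W_{ij})],$$
and $|f'(W)-f'(W_{ij})|\le\omega_W(|Y_{ij}|)$. $\square$

**Smooth test functions cause no trouble.** Suppose third moments are finite and $f'$ is Lipschitz with constant $B$, so $\omega_x(v)\le Bv$. Put $\beta=\sum_i\mathbb E|X_i|^3$. Expanding $Y_i$ and $Y_{ij}$, the right side of (2) is at most $B$ times five sums. Each runs over triples $(i,j,k)$ with $j\in N_i$ and with $k\in N_i$ or $k\in N_j$, and its terms are $\mathbb E|X_iX_jX_k|$ or $\mathbb E|X_iX_j|\,\mathbb E|X_k|$. Each term is at most $\frac13(\mathbb E|X_i|^3+\mathbb E|X_j|^3+\mathbb E|X_k|^3)$, and a given vertex occupies a given role in at most $\Delta^2$ triples. So each of the five sums is at most $\Delta^2\beta$, and the right side of (2) is at most $5B\Delta^2\beta$. The factor $\Delta^2$ appears at once.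

**Half-lines.** We need $h=\mathbf 1_{(-\infty,w]}$, and then $f'=xf+h-Nh$ jumps at $w$. So we smooth: for $\lambda>0$ let $h=h_{w,\lambda}$ be $1$ on $(-\infty,w]$, $0$ on $[w+\lambda,\infty)$ and linear between. Replacing the indicator by $h_{w,\lambda}$ will cost at most $\lambda/2$ (Step 5 of Section 6). But $h$ is Lipschitz only with constant $1/\lambda$. The estimate above, for the $h$-part of $f'$ alone, gives a total of $\lambda/2+5\Delta^2\beta/\lambda$. The best choice of $\lambda$ yields $\Delta\sqrt{10\beta}$: the square root of what we want.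

What was wasted is that $h$ varies only near $w$. Precisely,
$$\sup_{|s|\le v}|h(x+s)-h(x)|\le\min\{1,v/\lambda\}\,\mathbf 1(w-v\le x\le w+\lambda+v). \tag{3}$$
Indeed, if $x<w-v$ or $x>w+\lambda+v$, then $h$ is constant on $[x-v,x+v]$. So in (2) we face terms like
$$\mathbb E\big[|X_iY_i|\min\{1,|Y_i|/\lambda\}\,\mathbf 1(w-|Y_i|\le W\le w+\lambda+|Y_i|)\big].$$
If $W$ were independent of $(X_i,Y_i)$ and satisfied $\mathbb P(a\le W\le b)\le(b-a)+\kappa$ with $\kappa$ of order $\lambda$, the indicator would contribute $\lambda+2|Y_i|+\kappa$. The term would then be at most $(3+\kappa/\lambda)\,\mathbb E[|X_i|Y_i^2]$, without the factor $1/\lambda$.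

But $W$ is not independent of $(X_i,Y_i)$. One tries to remove more: let $T_i$ be the sum of $X_k$ over all $k$ at distance at most $2$ from $i$. Then $W-T_i$ is independent of $(X_k)_{k\in N_i}$. Now, however, the condition on $W$ becomes a condition that $W-T_i$ lies in an interval widened by $|T_i|$, and $T_i$ is not a function of the variables in $N_i$. It can be much larger than $|Y_i|$, it need not be independent of $W-T_i$, and it involves up to $\Delta^2$ vertices or so. Removing the next layer produces the same problem one layer further out. The chain does not close: *what has to be removed to create independence is not controlled by the variables from which one wants independence.*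

There is one situation in which it closes immediately. If at vertex $j$ it happens that $|Y_j|\le C\Delta|X_j|$, then everything is controlled by $X_j$ alone, and $R_j=W-Y_j$ is independent of $X_j$. Call such a vertex good. The plan is to charge every error term to good vertices.

A vertex that is not good satisfies $C\Delta|X_j|<|Y_j|\le\sum_{k\in N_j}|X_k|$, so some neighbour is more than $C$ times as large. It is tempting to pass to the largest neighbour and climb until a good vertex is reached. But the number of vertices that reach the same $j$ in $k$ moves is bounded by this reasoning only by $\Delta^k$, against a gain of $C^{-k}$ in size, and no bound uniform in $\Delta$ comes out of that count. What is true is that the neighbours are large *on average with weights $1/\Delta$*. So the charge should be spread over the neighbourhood in shares $1/\Delta$, and the spreading repeated with a geometric discount.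

## 4. A pathwise majorant that dominates its own neighbourhood averages

This section is deterministic: it applies to each realisation of $(X_i)$ separately. Put
$$x_l:=|X_l|,\qquad M_{lj}:=\Delta^{-1}\mathbf 1(j\in N_l),\qquad z:=\sum_{k\ge0}4^{-k}M^kx .$$
(This is a majorant of Rubio de Francia type.) The matrix $M$ is symmetric, because $j\in N_l$ if and only if $l\in N_j$. It is nonnegative and its row sums are $|N_l|/\Delta\le1$. So each entry of $M^kx$ is at most $\max_jx_j$, the series converges, and
$$x_l\le z_l\le\tfrac43\max_jx_j. \tag{4}$$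
In particular $z_l\in L^2$. Separating the term $k=0$ gives $z=x+\frac14Mz$. Hence $Mz\le4z$ coordinatewise, which reads
$$\sum_{k\in N_l}|X_k|\le\sum_{k\in N_l}z_k=\Delta(Mz)_l\le4\Delta z_l. \tag{5}$$
So $z$ has, up to the factor 4, the property "the neighbourhood sum is at most $\Delta$ times the own value" at *every* vertex. Where $z$ is comparable with $x$, the vertex is good: let
$$G:=\{l:\ x_l\ge z_l/2\}.$$
This is a random set. By (5) and the definition of $G$,
$$j\in G\ \Longrightarrow\ |Y_j|\le4\Delta z_j\le8\Delta|X_j|. \tag{6}$$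

**Example.** Two adjacent vertices, $\Delta=2$, $x=(1,0)$. All entries of $M$ equal $\frac12$, $M^2=M$, and $z=x+\frac13Mx=(\frac76,\frac16)$. Vertex 1 is in $G$ since $1\ge\frac7{12}$; vertex 2 is not. Inequality (5) at vertex 2 reads $1\le\frac43\le8\cdot\frac16$, the middle quantity being $z_1+z_2$. More generally, on a clique with exactly $\Delta$ vertices $M$ replaces each entry by the average $\bar x$, so $z_l=x_l+\bar x/3$ and $G=\{l:x_l\ge\bar x/3\}$: the vertices that are not much below average.

The next lemma says that sums of $z_l^2\theta(z_l)$ over *all* vertices are paid for by $x$ on $G$. We shall apply it with $\theta(s)$ of the form $\omega_W(cs)$, which is random. This is why a pathwise statement, valid for every nondecreasing $\theta$, is needed.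

**Lemma 2 (charging).** For every realisation and every nondecreasing $\theta:[0,\infty)\to[0,\infty)$,
$$\sum_lz_l^2\theta(z_l)\le64\sum_{j\in G}x_j^2\,\theta(8x_j).$$

*Proof.* First we bound $z$ by an average of $x\mathbf 1_G$. If $l\notin G$, then $x_l<z_l/2$, so $(Mz)_l=4(z_l-x_l)>2z_l$ and $z_l<\frac12(Mz)_l$. Therefore, coordinatewise at every vertex,
$$z\le z\mathbf 1_G+\tfrac12Mz .$$
Since $M$ has nonnegative entries it preserves coordinatewise inequalities, so we may insert the inequality into itself $n$ times:
$$z\le\sum_{k<n}2^{-k}M^k(z\mathbf 1_G)+2^{-n}M^nz .$$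
The last term is at most $2^{-n}\max_lz_l\to0$. On $G$ we have $z\le2x$. Hence
$$z\le\sum_{k\ge0}2^{-k}M^k(2x\mathbf 1_G)=Au,\qquad A:=\tfrac12\sum_{k\ge0}2^{-k}M^k,\qquad u:=4x\mathbf 1_G .$$
The matrix $A$ is symmetric and nonnegative. Its row sums are at most $\frac12\sum_k2^{-k}=1$, and so are its column sums, by symmetry.

Now we pass to $z^2\theta(z)$. The function $s^2\theta(s)$ need not be convex, so we compare it with one that is. Let $\psi(s)=s\theta(s)$, which is nondecreasing, and $\Psi(s)=\int_0^{2s}\psi(t)\,dt$. Then $\Psi(0)=0$, $\Psi$ is nondecreasing, and $\Psi$ is convex as the integral of the nondecreasing function $2\psi(2\,\cdot)$. Moreover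
$$s\psi(s)\le\int_s^{2s}\psi\le\Psi(s)\le2s\,\psi(2s).$$
Apply in turn the left inequality, the monotonicity of $\Psi$ with $z\le Au$, Jensen's inequality (the weights $A_{lj}$ have sum at most $1$ over $j$; assign the missing weight to the value $0$, where $\Psi=0$), the column sums, and the right inequality:
$$\sum_lz_l^2\theta(z_l)\le\sum_l\Psi\big((Au)_l\big)\le\sum_l\sum_jA_{lj}\Psi(u_j)\le\sum_j\Psi(u_j)\le\sum_j4u_j^2\,\theta(2u_j).$$
Insert $u_j=4x_j$ for $j\in G$ and $u_j=0$ otherwise: the right side is $64\sum_{j\in G}x_j^2\theta(8x_j)$. $\square$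

The row sums controlled the growth of $M^k$, and the column sums did the counting that the climbing argument could not do. The weight $4$ is not special. With $z=\sum q^{-k}M^kx$ one gets $z<\frac2qMz$ off $G$, and the iteration contracts as soon as $q>2$.

## 5. The modulus of the Stein solution for a smoothed half-line

Fix $w\in\mathbb R$ and $\lambda>0$, let $h=h_{w,\lambda}$, and
$$f(x)=e^{x^2/2}\int_{-\infty}^x(h(y)-Nh)\,e^{-y^2/2}\,dy .$$
Differentiating, $f'(x)-xf(x)=h(x)-Nh$, and $f\in C^1$ because $h$ is continuous. We have $|h-Nh|\le1$ and $\int(h-Nh)\,d\Phi=0$. So for $x\ge0$ the integral over $(-\infty,x]$ is minus the integral over $[x,\infty)$, and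
$$|f(x)|\le e^{x^2/2}\int_x^\infty e^{-y^2/2}dy=\int_0^\infty e^{-xt-t^2/2}\,dt\le\min\{\sqrt{\pi/2},\,1/x\}.$$
For $x<0$ the same bound with $|x|$ follows directly from the definition of $f$, by symmetry. Hence
$$|f|\le\sqrt{\pi/2},\qquad|xf(x)|\le1,\qquad|f'|\le2,\qquad\omega_x(v)\le4. \tag{7}$$

**Lemma 3 (modulus).** Let $R$ be a random variable and $\kappa'\ge0$ with $\mathbb E|R|\le2$ and $\mathbb P(a\le R\le b)\le(b-a)+\kappa'$ for all $a\le b$. Then, for all $v\ge0$,
$$\mathbb E\,\omega_R(v)\le\Big(11+\frac{\kappa'}\lambda\Big)\min\{1,v\}.$$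

*Proof.* Write $f'=g+h-Nh$ with $g(x)=xf(x)$. By (7), $|g|\le1$ and $|g'(x)|=|f(x)+xf'(x)|\le\sqrt{\pi/2}+2|x|\le2(1+|x|)$. So
$$\sup_{|s|\le v}|g(x+s)-g(x)|\le\min\{2,\ 2v(1+|x|+v)\}\le2v(2+|x|).$$
For $v\le1$ use the second entry of the minimum; for $v>1$ use $2\le2v(2+|x|)$. At $x=R$ the expectation is at most $2v(2+2)=8v$. For $h$, inequality (3) and the hypothesis give at most
$$\min\{1,v/\lambda\}(\lambda+2v+\kappa')\le v+2v+v\kappa'/\lambda .$$
Altogether $\mathbb E\,\omega_R(v)\le(11+\kappa'/\lambda)v$. For $v>1$ use instead $\omega\le4\le11$. $\square$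

## 6. Proof of Theorem B

Fix $\Delta$. The proof is by induction on $|I|$. For $I=\emptyset$ there is nothing to prove, since $\operatorname{var}(W)=1$ is impossible. Assume the theorem for all families with fewer than $|I|$ members and the same $\Delta$. Let
$$\delta:=\sup_w|\mathbb P(W\le w)-\Phi(w)|\le1 .$$
If $L>1/32$ then $KL>1\ge\delta$, so assume $L\le1/32$. Also $L>0$, since $\operatorname{var}(W)=1$ forces some $X_i$ to be nonzero with positive probability.

**Step 1. Concentration of $R_j$ and of $W$.** *The aim is to verify the hypotheses of Lemma 3 for $R_j$, with $\kappa'$ of order $KL$. This is what the induction is for.*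

We first show that $Y_j$ is small in $L^2$. For $\varepsilon\in(0,1]$ and real $x$,
$$\Delta x^2\le\frac{\varepsilon^2}{\Delta}+\varepsilon^{-1}\Delta x^2\min\{1,\Delta|x|\}.$$
If $\Delta|x|\le\varepsilon$, the first term suffices. If $\Delta|x|>\varepsilon$, the minimum is at least $\varepsilon$ and the second term suffices. Take $\varepsilon=L^{1/3}$. By Cauchy–Schwarz and $|N_j|\le\Delta$,
$$\mathbb EY_j^2\le\Delta\sum_{k\in N_j}\mathbb EX_k^2\le\varepsilon^2+\frac L\varepsilon=2L^{2/3}\le2\cdot32^{-2/3}<\tfrac14 .$$
So $\operatorname{sd}(Y_j)<\frac12$. Since $\operatorname{sd}(W)=1$ and $R_j=W-Y_j$, the triangle inequality in $L^2$ gives $\sigma_j:=\operatorname{sd}(R_j)\in[\frac12,\frac32]$. In particular $\mathbb E|R_j|\le\frac32$.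

The family $(X_k/\sigma_j)_{k\notin N_j}$ has fewer members than $I$, since $j\in N_j$. It is centred, its sum $R_j/\sigma_j$ has variance 1, and the induced subgraph is a dependence graph for it with closed neighbourhoods of size at most $\Delta$. Its $L$-value is at most $\sigma_j^{-2}\max(1,\sigma_j^{-1})L\le8L$. By the induction hypothesis the distribution function of $R_j/\sigma_j$ is within $8KL$ of $\Phi$. Its left limits are then within $8KL$ of $\Phi$ too, as $\Phi$ is continuous. Hence for $a\le b$
$$\mathbb P(a\le R_j\le b)\le\frac{b-a}{\sigma_j\sqrt{2\pi}}+16KL\le(b-a)+\kappa,\qquad\kappa:=16KL, \tag{8}$$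
because $\sigma_j\sqrt{2\pi}\ge\frac12\sqrt{2\pi}>1$.

For $W$ itself we have nothing better than the definition of $\delta$: in the same way
$$\mathbb P(a\le W\le b)\le(b-a)+2\delta,\qquad\mathbb E|W|\le1. \tag{9}$$

**Step 2. All error terms in terms of $z$.** *The aim is to write the right side of (2) using only sums over single vertices of $b^2\,\omega_W(8\Delta b)$, a shape to which Lemma 2 applies.*

Set $\lambda:=KL$, fix $w$, and let $h=h_{w,\lambda}$ and $f$ be as in Section 5. By (7), $f$ and $f'$ are bounded, so Lemma 1 applies to $\mathbb Eh(W)-Nh=\mathbb E[f'(W)-Wf(W)]$. Let $(X'_i)_{i\in I}$ be an independent copy of the whole family and $z'$ its majorant; thus $z'$ is independent of $W$ and has the law of $z$. Put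
$$S_1:=\Delta\sum_l\mathbb E[z_l^2\,\omega_W(8\Delta z_l)],\qquad S_2:=\Delta\sum_l\mathbb E[z_l'^2\,\omega_W(8\Delta z_l')] .$$
Both are finite, since $z_l\in L^2$ and $\omega\le4$. We treat the three kinds of terms in (2).

*First sum.* By (5), $|Y_i|\le4\Delta z_i$, and $|X_i|\le z_i$. So the sum is at most $4\Delta\sum_i\mathbb E[z_i^2\omega_W(4\Delta z_i)]\le4S_1$.

*Second sum.* By (5), $|Y_{ij}|\le\sum_{k\in N_i}|X_k|+\sum_{k\in N_j}|X_k|\le4\Delta(z_i+z_j)\le8\Delta\max(z_i,z_j)$. With $m=\max(z_i,z_j)$,
$$|X_iX_j|\,\omega_W(|Y_{ij}|)\le m^2\omega_W(8\Delta m)\le z_i^2\omega_W(8\Delta z_i)+z_j^2\omega_W(8\Delta z_j).$$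
When we sum over $i$ and $j\in N_i$, each vertex $l$ plays the role of $i$ at most $\Delta$ times and the role of $j$ at most $\Delta$ times. The total is at most $2S_1$.

*Third sum.* Use the independent copy to write the product of expectations as one expectation, and bound all factors through the largest of the four numbers $z_i,z_j,z_i',z_j'$:
$$\mathbb E|X_iX_j|\,\mathbb E\,\omega_W(|Y_{ij}|)=\mathbb E\big[|X_i'X_j'|\,\omega_W(|Y_{ij}|)\big]\le\mathbb E\big[z_i'z_j'\,\omega_W(8\Delta\max(z_i,z_j))\big]\le\sum_{b\in\{z_i,z_j,z_i',z_j'\}}\mathbb E[b^2\omega_W(8\Delta b)] .$$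
Summing as before gives at most $2S_1+2S_2$. Altogether
$$|\mathbb Eh(W)-Nh|\le8S_1+2S_2. \tag{10}$$

**Step 3. Bounding $S_1$.** *The aim is to move the sum to good vertices, where $W$ can be exchanged for the independent variable $R_j$.*

For each realisation apply Lemma 2 with $\theta(s)=\omega_W(8\Delta s)$, which is nondecreasing:
$$S_1\le64\Delta\,\mathbb E\sum_{j\in G}X_j^2\,\omega_W(64\Delta|X_j|).$$
For any $v$ and $|s|\le v$, insert $f'(R_j)$. Since $W+s=R_j+(Y_j+s)$ and $W=R_j+Y_j$,
$$|f'(W+s)-f'(W)|\le|f'(W+s)-f'(R_j)|+|f'(R_j)-f'(W)|\le2\,\omega_{R_j}(v+|Y_j|),$$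
so $\omega_W(v)\le2\,\omega_{R_j}(v+|Y_j|)$. For $j\in G$, (6) gives $|Y_j|\le8\Delta|X_j|$, hence
$$\omega_W(64\Delta|X_j|)\le2\,\omega_{R_j}(72\Delta|X_j|)\qquad(j\in G).$$
The right side involves only $X_j$ and $R_j$, which are independent. The event $j\in G$ depends on many variables, but all terms are nonnegative and we may now drop the restriction to $G$. Integrating over $R_j$ with $X_j$ held fixed, and using Lemma 3 with $R=R_j$ and $\kappa'=\kappa$ (allowed by Step 1),
$$S_1\le128\Delta\sum_j\mathbb E\big[X_j^2\,\omega_{R_j}(72\Delta|X_j|)\big]\le128\Big(11+\frac\kappa\lambda\Big)\Delta\sum_j\mathbb E\big[X_j^2\min\{1,72\Delta|X_j|\}\big].$$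
As $\min\{1,72t\}\le72\min\{1,t\}$ and $128\cdot72=9216$,
$$S_1\le9216\Big(11+\frac\kappa\lambda\Big)L. \tag{11}$$

**Step 4. Bounding $S_2$.** *Here $z'$ is independent of $W$ already, so nothing has to be removed. The price is that the concentration of $W$ is known only through $\delta$.*

Condition on $z'$ and apply Lemma 3 with $R=W$ and $\kappa'=2\delta$, allowed by (9). Since $z'$ has the law of $z$,
$$S_2\le\Big(11+\frac{2\delta}\lambda\Big)\Delta\,\mathbb E\sum_lz_l^2\min\{1,8\Delta z_l\}.$$
Lemma 2 with $\theta(s)=\min\{1,8\Delta s\}$ bounds the sum by $64\sum_jX_j^2\min\{1,64\Delta|X_j|\}$, after enlarging $G$ to $I$. With $\min\{1,64t\}\le64\min\{1,t\}$,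
$$S_2\le4096\Big(11+\frac{2\delta}\lambda\Big)L. \tag{12}$$

**Step 5. Unsmoothing and closing the induction.** *The aim is to return from $h$ to the half-line and to check that the constant $K$ reproduces itself.*

Insert $\lambda=KL$ and $\kappa=16KL$, so that $\kappa/\lambda=16$. Then (10), (11) and (12) give, for every $w$,
$$|\mathbb Eh_{w,\lambda}(W)-Nh_{w,\lambda}|\le73728\cdot27\,L+8192\cdot11\,L+\frac{16384\,\delta}K=2\,080\,768\,L+\frac{16384\,\delta}K .$$
From $h_{w-\lambda,\lambda}\le\mathbf 1_{(-\infty,w]}\le h_{w,\lambda}$ we get $\mathbb Eh_{w-\lambda,\lambda}(W)\le\mathbb P(W\le w)\le\mathbb Eh_{w,\lambda}(W)$. Since the normal density is at most $1/\sqrt{2\pi}<\frac12$,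
$$Nh_{w,\lambda}\le\Phi(w+\lambda)\le\Phi(w)+\tfrac\lambda2,\qquad Nh_{w-\lambda,\lambda}\ge\Phi(w-\lambda)\ge\Phi(w)-\tfrac\lambda2 .$$
Using the previous bound at $w$ and at $w-\lambda$, and taking the supremum over $w$,
$$\delta\le\tfrac12KL+2\,080\,768\,L+\frac{16384\,\delta}K .$$
The middle coefficient does not contain $K$: the $K$ in the concentration bound (8) was cancelled by the $K$ in $\lambda$. So the right side is below $KL$ once $K$ is large. For $K=10^7$, moving the last term to the left (recall $\delta\le1<\infty$),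
$$(1-0.0016384)\,\delta\le7\,080\,768\,L,\qquad\text{so}\qquad\delta\le7.1\cdot10^6\,L\le KL .$$
This completes the induction and proves Theorem B, hence Theorem A. $\blacksquare$

## 7. Intermediate moments, a Lindeberg condition, and sharpness by blowing up vertices

**Corollary C.** Let $(X_i)_{i\in I}$ be centred with $\operatorname{var}(W)=1$ and a dependence graph of maximum degree $D$. If $\mathbb E|X_i|^p<\infty$ for all $i$ and some $p\in[2,3]$, then
$$\sup_w|\mathbb P(W\le w)-\Phi(w)|\le10^7(D+1)^{p-1}\sum_i\mathbb E|X_i|^p .$$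

*Proof.* For $t\ge0$ and $p-2\in[0,1]$ we have $\min\{1,t\}\le t^{p-2}$ (with $0^0=1$): if $t\le1$ then $t\le t^{p-2}$, and if $t>1$ then $1\le t^{p-2}$. With $\Delta=D+1$ and $t=\Delta|X_i|$ this gives $L\le\Delta^{p-1}\sum_i\mathbb E|X_i|^p$. Apply Theorem B. $\square$

**Corollary D.** Consider a sequence of families $(X_{n,i})_i$ as in Theorem B, with sums $W_n$ and $\Delta_n=D_n+1$. If $\sup_n\Delta_n\sum_i\mathbb EX_{n,i}^2<\infty$ and $\Delta_n\sum_i\mathbb E[X_{n,i}^2\mathbf 1(\Delta_n|X_{n,i}|>\varepsilon)]\to0$ for every $\varepsilon>0$, then $W_n\to N(0,1)$ in distribution.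

*Proof.* Since $\min\{1,t\}\le\varepsilon+\mathbf 1(t>\varepsilon)$ for $t\ge0$,
$$L_n\le\varepsilon\,\Delta_n\sum_i\mathbb EX_{n,i}^2+\Delta_n\sum_i\mathbb E[X_{n,i}^2\mathbf 1(\Delta_n|X_{n,i}|>\varepsilon)].$$
Let $n\to\infty$ and then $\varepsilon\to0$ to get $L_n\to0$, and apply Theorem B. $\square$

Can the factor $(D+1)^2$ be improved? The disjoint cliques of Section 2 answer this, if we put perfectly dependent variables into each clique.

**Proposition E.**

1. Let $K_D$ be the optimal constant in Theorem A for maximum degree $D$. Then $K_D\ge K_0$ for every $D$, where $K_0$ is the optimal constant in the independent Berry–Esseen theorem.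
2. For every $D$ there are examples with $(D+1)^2\sum_i\mathbb E|X_i|^3$ arbitrarily small and
$$\sup_w|\mathbb P(W\le w)-\Phi(w)|\ge\frac1{2\sqrt2}\,(D+1)^2\sum_i\mathbb E|X_i|^3 .$$

In particular, the exponent $2$ of $D+1$ cannot be lowered, and the order of the bound is optimal for each $D$, uniformly in $D$.

*Proof.* (1) Let $\xi_1,\dots,\xi_n$ be independent and centred with finite third moments and $\operatorname{var}(\sum_b\xi_b)=1$. Replace each $\xi_b$ by $D+1$ equal copies $X_{b,c}=\xi_b/(D+1)$, $c=1,\dots,D+1$. The disjoint union of $n$ cliques of size $D+1$ has maximum degree $D$. It is a dependence graph, because disjoint $A,B$ without a joining edge meet disjoint sets of cliques and so involve disjoint sets of the $\xi_b$. The sum $W=\sum_b\xi_b$ is unchanged, and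
$$(D+1)^2\sum_{b,c}\mathbb E|X_{b,c}|^3=(D+1)^2\cdot(D+1)\cdot(D+1)^{-3}\sum_b\mathbb E|\xi_b|^3=\sum_b\mathbb E|\xi_b|^3 .$$
So the inequality of Theorem A with constant $K_D$ yields the independent inequality with the same constant, and $K_0\le K_D$.

(2) In this construction take $n=2m$ and $\xi_b=\pm n^{-1/2}$ with probability $\frac12$ each. Then $(D+1)^2\sum_{b,c}\mathbb E|X_{b,c}|^3=n\cdot n^{-3/2}=n^{-1/2}$, which is arbitrarily small. Moreover $\mathbb P(W=0)=a_m:=\binom{2m}m4^{-m}$. Since $a_{m+1}/a_m=(2m+1)/(2m+2)$,
$$\frac{(m+1)\,a_{m+1}^2}{m\,a_m^2}=\frac{(2m+1)^2}{4m(m+1)}>1,$$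
so $m\,a_m^2\ge a_1^2=\frac14$, and $\mathbb P(W=0)\ge\frac1{2\sqrt m}=\frac1{\sqrt{2n}}$. Because $\Phi$ is continuous, a jump of the distribution function of $W$ is at most twice the Kolmogorov distance. That distance is therefore at least $\frac12\cdot\frac1{\sqrt{2n}}=\frac1{2\sqrt2}\,n^{-1/2}$.

Finally, suppose that the bound held with $K(D+1)^a$, $a<2$, in place of $K(D+1)^2$, with $K$ independent of $D$. For these examples its right side is $K(D+1)^{a-2}n^{-1/2}$, so we would have $\frac1{2\sqrt2}\le K(D+1)^{a-2}$ for every $D$. This fails for large $D$. $\square$
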